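
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Moving points of the pseudo-arc by homeomorphisms\\ that are the identity on an open set}


\begin{abstract}
Let $U$ be a nonempty open subset of the pseudo-arc $P$, let $p\neq q$ be points of $P$, and let $M$ be the subcontinuum of $P$ irreducible between $p$ and $q$. We prove that a homeomorphism of $P$ that is the identity on $U$ and carries $p$ to $q$ exists if and only if the closure of $U$ misses the two composants of $M$ that contain $p$ and $q$. In particular such homeomorphisms exist in cases where $M$ meets the closure of $U$, which answers a question from the literature affirmatively. For the affirmative answer alone we give a separate, short Baire category argument.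
\end{abstract}

\section{The question and the answer}

A \emph{continuum} is a compact connected metric space. It is \emph{indecomposable} if it is not the union of two proper subcontinua, and \emph{hereditarily indecomposable} if each of its subcontinua is indecomposable. The \emph{pseudo-arc} $P$ is the hereditarily indecomposable chainable nondegenerate continuum; it is unique up to homeomorphism. Hereditary indecomposability has a simple form that we use constantly: if two subcontinua of $P$ intersect, then one contains the other, since otherwise their union would be a decomposable subcontinuum.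

Let $p,q\in P$ be distinct. The subcontinua containing both points are nested, so their intersection $M$ is a continuum, the smallest one containing $p$ and $q$. It is the unique subcontinuum \emph{irreducible between $p$ and $q$}. The \emph{composant} in $M$ of a point $x\in M$ is the union of all proper subcontinua of $M$ that contain $x$. Thus $p$ and $q$ lie in different composants of $M$.

For a nonempty open set $U\subset P$ let
\[
G_U=\{h:P\to P \text{ a homeomorphism},\ h(x)=x\text{ for all }x\in U\}.
\]
We ask to which points $q$ a given point $p$ can be moved by $G_U$. Without the constraint on $U$ every $q$ occurs, because $P$ is homogeneous \cite{bing48}. The constraint is surprisingly rigid. Suppose that $K$ is a nondegenerate subcontinuum meeting $U$ and that $h\in G_U$. Then $K$ and $h(K)$ share the nonempty set $K\cap U=h(K)\cap U$, so they are nested. If one were a proper subset of the other, then it would be nowhere dense in the larger one, whereas it contains a nonempty relatively open subset of it. Hence $h(K)=K$. We take the following three facts as known; the first extends what we just saw from $U$ to $\operatorname{cl}U$.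
\begin{itemize}
\item[(a)] If $h\in G_U$, then $h(K)=K$ for every subcontinuum $K$ of $P$ meeting $\operatorname{cl}U$.
\item[(b)] Consequently, if $h\in G_U$, $h(p)=q\neq p$, and $M$ is irreducible between $p$ and $q$, then $M$ does not meet $U$, and $M$ does not meet $\operatorname{cl}U$ in a point of the composant in $M$ of $p$ or of $q$.
\item[(c)] If $p\ne q$ and the continuum $M$ irreducible between $p$ and $q$ does not meet $\operatorname{cl}U$, then there is $h\in G_U$ with $h(p)=q$.
\end{itemize}
Between the necessary condition (b) and the sufficient condition (c) lies one situation: $M$ meets $\operatorname{cl}U$, but only in composants of $M$ that contain neither $p$ nor $q$. The following question is posed in \cite{stable}.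

\medskip
\noindent\textbf{Question.} \emph{Can there exist $h\in G_U$ with $h(p)=q$, where $p\neq q$ and the continuum $M$ irreducible between $p$ and $q$ meets $\operatorname{cl}U$, but only in composants of $M$ containing neither $p$ nor $q$?}

\medskip
(The wording there is ``components of $M$''; as $M$ is connected, composants are meant.)

The simplest instance looks as follows. Let $M$ be a proper nondegenerate subcontinuum, let $x\in M$, and let $U$ be a union of small open sets that have closures disjoint from $M$ and accumulate only at $x$; then $M\cap\operatorname{cl}U=\{x\}$ (Lemma~\ref{lem:touch} below). Every $h\in G_U$ fixes $x$, maps $M$ onto itself by (a), and maps each subcontinuum of $M$ containing $x$ onto itself. So the composant of $x$ in $M$ is invariant. The other composants are permuted, and by (c) each point in one of them can be moved to any point of the same composant. Can an element of $G_U$ carry one of these other composants to a different one?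

One may guess that it cannot: (c) needs a continuum that joins $p$ to $q$ and avoids $\operatorname{cl}U$, and every continuum containing points of two composants of $M$ contains $M$, hence $x$. On the other hand, composants are dense in $M$, so each $p$ outside the composant of $x$ can be moved by $G_U$ arbitrarily near to any given $q\in M$. Moreover, $G_U$ is a completely metrizable group, in which one may hope to pass to a limit. The second consideration is the right one.

\begin{theorem}\label{thm:yes}
The answer to the Question is yes. More precisely, let $U\neq\emptyset$ be open and let $M$ be a nondegenerate subcontinuum such that $M\cap\operatorname{cl}U\neq\emptyset$ and at least one composant of $M$ misses $\operatorname{cl}U$. Then there are $p,q\in M$ and $h\in G_U$ with $h(p)=q$ such that $M$ is irreducible between $p$ and $q$, and $\operatorname{cl}U$ misses the composants of $M$ containing $p$ and $q$. Such pairs $(U,M)$ exist.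
\end{theorem}

\begin{theorem}\label{thm:class}
Let $U\neq\emptyset$ be open, let $p\neq q$, and let $M$ be the continuum irreducible between $p$ and $q$. There is $h\in G_U$ with $h(p)=q$ if and only if neither the composant of $M$ containing $p$ nor the composant of $M$ containing $q$ meets $\operatorname{cl}U$.
\end{theorem}

\begin{corollary}\label{cor:orbits}
\begin{itemize}
\item[(i)] Let $U\ne\emptyset$ be open, let $p\notin\operatorname{cl}U$, and let $N(p)$ be the smallest subcontinuum that contains $p$ and meets $\operatorname{cl}U$. Then the $G_U$-orbit of $p$ is the union of all composants of $N(p)$ that miss $\operatorname{cl}U$.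
\item[(ii)] Let $p\neq q$ be such that the continuum $M$ irreducible between them is not $P$. For every nonempty closed $F\subset M$ that misses the composants of $p$ and of $q$ in $M$ there are a nonempty open $U$ with $M\cap\operatorname{cl}U=F$ and an $h\in G_U$ with $h(p)=q$.
\end{itemize}
\end{corollary}

Theorem~\ref{thm:yes} is proved in Section~\ref{sec:yes} from (a), (c) and textbook facts only. Its engine is the observation that on a nondegenerate continuum $T$ missing $\operatorname{cl}U$, where (c) applies, elements of $G_U$ arbitrarily near the identity must already move some points of $T$ from one composant of $T$ to another. Sections~\ref{sec:small}--\ref{sec:orbits} prove Theorem~\ref{thm:class}. There we need quantitative control: nearby points must be brought still nearer by small elements of $G_U$, so that infinitely many corrections converge. This part uses several published theorems about the pseudo-arc.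

\section{Levels, composants, and the group}\label{sec:prelim}

Throughout, $d$ is a fixed metric on $P$, and ``small'' for a homeomorphism means near the identity.

\subsection{Levels}
We use the following standard facts about a nondegenerate indecomposable continuum $X$: its proper subcontinua are nowhere dense in $X$, and its composants are dense in $X$ and form a partition of $X$ into uncountably many sets. They apply to every nondegenerate subcontinuum $X$ of $P$.

Let $\mathcal C(P)$ be the compact space of subcontinua of $P$ with the Hausdorff metric, and let $\omega:\mathcal C(P)\to[0,\infty)$ be a Whitney map: $\omega$ is continuous, $\omega(\{x\})=0$, and $\omega(K)<\omega(L)$ if $K\subsetneq L$. For $x\in P$ and $0\le t\le\omega(P)$ there is exactly one subcontinuum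
\[
K_t(x)\ni x\quad\text{with}\quad \omega(K_t(x))=t .
\]
Existence holds because $\omega$ takes all values in $[0,\omega(P)]$ along an order arc (an increasing path in $\mathcal C(P)$) from $\{x\}$ to $P$. For uniqueness, two such continua are nested, and nested continua with equal $\omega$-values coincide. So the $K_t(x)$ are exactly the subcontinua containing $x$, and they increase with $t$. The map $(x,t)\mapsto K_t(x)$ is continuous: if $x_j\to x$ and $t_j\to t$, then every limit of a subsequence of $K_{t_j}(x_j)$ contains $x$ and has $\omega$-value $t$, so it is $K_t(x)$.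

Let $M$ be a nondegenerate subcontinuum, $m=\omega(M)$, and
\[
t_k=m(1-1/k),\qquad k=1,2,\dots
\]
For $y\in M$ and $t\le m$ we have $K_t(y)\subset M$, properly if $t<m$. The composant of $y$ in $M$ is therefore
\begin{equation}\label{eq:comp}
C_M(y)=\bigcup_{t<m}K_t(y)=\bigcup_{k\ge1}K_{t_k}(y).
\end{equation}
In particular every composant of $M$ is meager in $M$. For distinct $y,z\in M$ the continuum $M$ is irreducible between $y$ and $z$ if and only if $z\notin C_M(y)$.

\subsection{Open sets touching a continuum}

\begin{lemma}\label{lem:touch}
Let $X$ be a nondegenerate proper subcontinuum of $P$ and $F\subset X$ a nonempty closed set.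
\begin{itemize}
\item[(i)] There is a nonempty open $O\subset P$ with $X\cap\operatorname{cl}O=F$ and $X\cap O=\emptyset$.
\item[(ii)] If $F=\{y\}$, then $O$ can be chosen so that, in addition, $X$ is a component of $P\setminus O$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $(x_i)$ be a sequence in $F$ listing each element of a countable dense subset of $F$ infinitely often. As $X$ is nowhere dense in $P$, there is $z_i\in P\setminus X$ with $d(z_i,x_i)<1/i$. Let $V_i$ be an open ball about $z_i$ of radius less than $1/i$ with $\operatorname{cl}V_i\cap X=\emptyset$, and let $O=\bigcup_iV_i$. Then $X\cap O=\emptyset$. Since $d(z_i,x_i)<1/i$ and each listed point recurs, $F\subset\operatorname{cl}O$. Conversely, a point of $\operatorname{cl}O$ lies in some $\operatorname{cl}V_i$ or is a limit of points $w_j\in V_{i_j}$ with $i_j\to\infty$; in the latter case $d(w_j,x_{i_j})<2/i_j$, so the limit is in $F$. Hence $\operatorname{cl}O=F\cup\bigcup_i\operatorname{cl}V_i$ and $X\cap\operatorname{cl}O=F$.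

(ii) Here $x_i=y$ for all $i$. Let $s_i\le\omega(P)$ decrease strictly to $\omega(X)$. Then $X$ is a proper subcontinuum of $K_{s_i}(y)$, hence nowhere dense in it, and we can choose the points $z_i$ above in $K_{s_i}(y)\setminus X$. A continuum $X'\supsetneq X$ has $\omega(X')\ge s_i$ for some $i$, so $X'\supset K_{s_i}(y)\ni z_i$ and $X'$ meets $O$. As $X\cap O=\emptyset$, the component of $P\setminus O$ containing $X$ is $X$.
\end{proof}

\subsection{The group and its action on $M$}
The homeomorphism group $H(P)$ with the topology of uniform convergence is a Polish group (a separable, completely metrizable topological group), and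
\[
\varrho(f,g)=\sup_xd(f(x),g(x))+\sup_xd(f^{-1}(x),g^{-1}(x))
\]
is a compatible complete metric. We write $1$ for the identity and
\[
\|h\|=\sup_xd(h(x),x).
\]
Then $\|h^{-1}\|=\|h\|$, $\|gh\|\le\|g\|+\|h\|$ and $\varrho(h,1)=2\|h\|$. So the sets $\{h:\|h\|<\varepsilon\}$ form a base of symmetric open neighborhoods of $1$. For nonempty open $U$ the subgroup $G_U$ is closed in $H(P)$, hence Polish. Its elements are the identity on $\operatorname{cl}U$.

\medskip
\noindent\textbf{Standing notation.} When we say that $(U,M)$ is an \emph{admissible pair} we mean: $U\neq\emptyset$ is open, $M$ is a nondegenerate subcontinuum with $M\cap\operatorname{cl}U\neq\emptyset$, and the set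
\[
E=\{y\in M: C_M(y)\cap\operatorname{cl}U=\emptyset\}
\]
is nonempty. We then write $G=G_U$, $m=\omega(M)$ and $C(y)=C_M(y)$. The set $E$ is the union of the composants of $M$ that miss $\operatorname{cl}U$; in particular $E\cap\operatorname{cl}U=\emptyset$. Theorem~\ref{thm:yes} says that some $G$-orbit in $E$ is larger than a composant; Theorem~\ref{thm:class} will follow once we know that all of $E$ is one orbit.

\begin{lemma}\label{lem:E}
Let $(U,M)$ be an admissible pair.
\begin{itemize}
\item[(i)] $E$ is a dense $G_\delta$ subset of $M$; in particular $E$ is Polish.
\item[(ii)] $h(M)=M$ and $h(E)=E$ for all $h\in G$.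
\item[(iii)] For $y\in E$ we have $C(y)\subset Gy\subset E$. In particular $Gy$ is dense in $M$.
\item[(iv)] $M\cap U=\emptyset$; hence $M\neq P$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) By \eqref{eq:comp}, $M\setminus E=\bigcup_k\{y\in M:K_{t_k}(y)\cap\operatorname{cl}U\neq\emptyset\}$. These sets are closed because $y\mapsto K_{t_k}(y)$ is continuous. So $E$ is a $G_\delta$. It contains a composant of $M$, and composants are dense.

(ii) As $M$ meets $\operatorname{cl}U$, (a) gives $h(M)=M$. So $h$ permutes the composants of $M$. Since $h$ fixes the points of $\operatorname{cl}U$, it maps each composant meeting $\operatorname{cl}U$ to itself, and hence it permutes the others.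

(iii) Let $z\in C(y)$, $z\neq y$. The continuum irreducible between $y$ and $z$ is contained in a proper subcontinuum of $M$ containing $y$, hence in $C(y)$, which misses $\operatorname{cl}U$. By (c), $z\in Gy$. The second inclusion is (ii).

(iv) A composant of $M$ missing $\operatorname{cl}U$ is dense in $M$ and misses the relatively open set $M\cap U$, so $M\cap U=\emptyset$.
\end{proof}

\section{Orbits that leave a composant}\label{sec:yes}

\subsection{A continuum missing $\operatorname{cl}U$}
Let $T$ be a nondegenerate subcontinuum with $T\cap\operatorname{cl}U=\emptyset$. By (c), any point of $T$ can be moved to any other point of $T$ by an element of $G_U$. However, (c) says nothing about the size of that element. The next lemma extracts small elements by covering $G_U$ with countably many translates of a small neighborhood of $1$.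

\begin{lemma}\label{lem:pieces}
Let $U\ne\emptyset$ be open, let $T$ be a nondegenerate subcontinuum with $T\cap\operatorname{cl}U=\emptyset$, let $R$ be a nonempty relatively open subset of $T$, and let $\mathcal O^*$ be a neighborhood of $1$ in $G_U$. There is a set $S\subset R$, nonmeager in $T$, such that for all $a,b\in S$ there is $g\in\mathcal O^*$ with $g(a)=b$.
\end{lemma}

\begin{proof}
Choose an open neighborhood $\mathcal O$ of $1$ in $G_U$ with $\mathcal O\mathcal O^{-1}\subset\mathcal O^*$ and a dense sequence $(\gamma_j)$ in $G_U$. For $g\in G_U$ the open set $\mathcal O^{-1}g$ contains some $\gamma_j$, and then $g\in\mathcal O\gamma_j$. Thus $G_U=\bigcup_j\mathcal O\gamma_j$.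

Fix $c\in T$. For $z\in T\setminus\{c\}$ the continuum irreducible between $c$ and $z$ lies in $T$ and so misses $\operatorname{cl}U$; by (c), $z\in G_Uc$. Hence $R=\bigcup_j(R\cap\mathcal O\gamma_jc)$. By Baire's theorem in the compact space $T$, one of these countably many sets is nonmeager in $T$; call it $S=R\cap\mathcal O\gamma_jc$. If $a,b\in S$, say $a=u\gamma_jc$ and $b=v\gamma_jc$ with $u,v\in\mathcal O$, then $b=vu^{-1}a$ and $vu^{-1}\in\mathcal O\mathcal O^{-1}\subset\mathcal O^*$.
\end{proof}

This gives the phenomenon on which Theorem~\ref{thm:yes} rests.

\begin{corollary}\label{cor:cross}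
In the situation of Lemma~\ref{lem:pieces} there are $a\in R$ and $g\in\mathcal O^*$ such that $g(a)\in R$ and $g(a)\notin C_T(a)$.
\end{corollary}

\begin{proof}
The composants of $T$ are meager in $T$, so $S$ is nonempty and not contained in a single one. Take $a,b\in S$ in different composants of $T$, and $g\in\mathcal O^*$ with $g(a)=b$.
\end{proof}

So, however small we require $g$ to be, some points of $T$ are moved across composants of $T$. It is here that indecomposability enters. A small homeomorphism of an arc moves points only within short subarcs, and this is consistent with Baire's theorem, because countably many short subarcs do cover an arc. In contrast, countably many proper subcontinua of $T\subset P$ never cover a nonempty open subset of $T$.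

\subsection{Proof of Theorem~\ref{thm:yes}}
Now let $(U,M)$ be an admissible pair. We cannot apply Corollary~\ref{cor:cross} to $T=M$, since $M$ meets $\operatorname{cl}U$. But for $y\in E$ and $0<t<m$ the continuum $T=K_t(y)\subset C(y)$ misses $\operatorname{cl}U$. So small elements of $G$ move some points $a\in T$ out of $K_s(a)$ for every $s<t$. A category argument in $E$ yields one point that is moved out of each of its subcontinua $K_{t_k}$ by arbitrarily small elements of $G$. A category argument in $G$ then passes from ``leaving each level'' to ``leaving the composant''.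

\begin{proof}[Proof of Theorem~\ref{thm:yes}]
\emph{Admissible pairs exist.} Take a nondegenerate proper subcontinuum $M$ and $x\in M$. By Lemma~\ref{lem:touch}(i) there is a nonempty open $U$ with $M\cap\operatorname{cl}U=\{x\}$. All composants of $M$ other than that of $x$ miss $\operatorname{cl}U$.

\emph{A point that leaves every level.} Let $(U,M)$ be an admissible pair, let $(\mathcal O_n)$ be a countable neighborhood base at $1$ in $G$, and put
\[
D_{n,k}=\{y\in E:\ g(y)\notin K_{t_k}(y)\text{ for some }g\in\mathcal O_n\}.
\]
This set is open in $E$: if $g(y)\notin K_{t_k}(y)$, then $g(y')\notin K_{t_k}(y')$ for all $y'$ near $y$, by continuity of $g$ and of $y'\mapsto K_{t_k}(y')$.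

It is also dense in $E$. Indeed, let $A\subset M$ be open and nonempty. As $E$ is dense in $M$, there is $y\in A\cap E$. Let $T=K_{t_{k+1}}(y)$; it is nondegenerate because $t_{k+1}\ge m/2>0$, and $T\subset C(y)\subset E$, so $T\cap\operatorname{cl}U=\emptyset$. Corollary~\ref{cor:cross} with $R=T\cap A\ni y$ and $\mathcal O^*=\mathcal O_n$ gives $a\in T\cap A$ and $g\in\mathcal O_n$ with $g(a)\notin C_T(a)$. Since $t_k<t_{k+1}$, the continuum $K_{t_k}(a)$ is a proper subcontinuum of $T$ containing $a$, so $g(a)\notin K_{t_k}(a)$. Thus $a\in D_{n,k}\cap A$.

By Baire's theorem in the nonempty Polish space $E$ there is a point $p\in\bigcap_{n,k}D_{n,k}$.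

\emph{This point leaves its composant.} We claim that $h(p)\notin C(p)$ for some $h\in G$. Suppose not. By \eqref{eq:comp},
\[
G=\bigcup_k\{g\in G: g(p)\in K_{t_k}(p)\},
\]
a countable union of closed sets. By Baire's theorem in $G$ there are $k$, $g_0\in G$ and a neighborhood $\mathcal O'$ of $1$ with $\mathcal O'g_0p\subset K_{t_k}(p)$. Then
\[
(g_0^{-1}\mathcal O'g_0)\,p\ \subset\ g_0^{-1}(K_{t_k}(p)).
\]
The right-hand side contains $p$, because $g_0p\in K_{t_k}(p)$, and it is a proper subcontinuum of $M$, because $g_0(M)=M$. So it is contained in $K_{t_{k'}}(p)$ for some $k'$. The set $g_0^{-1}\mathcal O'g_0$ is a neighborhood of $1$ and contains some $\mathcal O_n$. Hence $\mathcal O_np\subset K_{t_{k'}}(p)$, contrary to $p\in D_{n,k'}$.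

\emph{Conclusion.} Let $h$ be as in the claim and $q=h(p)$. Then $q\in E$ by Lemma~\ref{lem:E}(ii), so $\operatorname{cl}U$ misses both $C(p)$ and $C(q)$. As $q\notin C(p)$, the continuum $M$ is irreducible between $p$ and $q$. Since $M$ meets $\operatorname{cl}U$, this answers the Question affirmatively.
\end{proof}

\section{Small motions near a continuum}\label{sec:small}

To show that $G$ is transitive on $E$ we start from $p,q\in E$. The orbit of $p$ is dense in $M$, so some $f\in G$ brings $p$ near $q$. We then want to correct the remaining error by a convergent sequence of ever smaller elements of $G$. What we need is that each $p\in E$ can be moved by small elements of $G$ arbitrarily near to every point of a neighborhood of $p$ in $M$ (Lemma~\ref{lem:D}). In this section we prove such a statement with no reference to $U$, for small homeomorphisms of $P$ supported near a continuum $N\supsetneq M$.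

\subsection{Published results used}
\begin{itemize}
\item[(H)] $P$ is homogeneous \cite{bing48}; all nondegenerate subcontinua of $P$ are homeomorphic to $P$ \cite{moise48,bing51}.
\item[(L)] Every homeomorphism between proper subcontinua of a pseudo-arc extends to a homeomorphism of the pseudo-arc \cite{lehner}. Similarly, if $N,N'$ are pseudo-arcs with proper subcontinua $M\subsetneq N$ and $M'\subsetneq N'$, then every homeomorphism $\varphi:M\to M'$ extends to a homeomorphism $N\to N'$: choose a homeomorphism $\alpha:N'\to N$ by (H), extend $\alpha\varphi:M\to\alpha(M')$ to a homeomorphism $\beta$ of $N$, and take $\alpha^{-1}\beta$.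
\item[(R)] Every subcontinuum of $P$ is a retract of $P$ \cite{cornette}.
\item[(IS)] If $f_1,f_2$ are continuous surjections of a pseudo-arc $N$ onto a chainable continuum $X$ and $\kappa>0$, then there is a homeomorphism $k$ of $N$ with $d(f_1(x),f_2(k(x)))<\kappa$ for all $x\in N$ \cite{irwinsolecki}.
\item[(Eff)] If a Polish group acts continuously and transitively on a Polish space $X$, then $\mathcal Ox$ is a neighborhood of $x$ for every $x\in X$ and every neighborhood $\mathcal O$ of $1$ \cite{effros}.
\end{itemize}

We apply (Eff) to the action of $H(M)$ on a pseudo-arc $M$, which is transitive by (H), and to the actions of $H(P)$ on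
\begin{align*}
\Lambda&=\{(K,a): a\in K,\ 0<\omega(K)<\omega(P)\},\\
\Lambda_2&=\{(M,N,a): a\in M\subset N,\ 0<\omega(M)<\omega(N)<\omega(P)\}.
\end{align*}
The conditions on $\omega$ only say that $K$ is nondegenerate and proper, and that $M\subsetneq N\subsetneq P$ with $M$ nondegenerate; so $H(P)$ acts on both spaces. Each is the intersection of a closed and an open subset of a compact metric space ($\mathcal C(P)\times P$ and $\mathcal C(P)^2\times P$, respectively), hence Polish. The actions are continuous, and they are transitive: given $(M,N,a)$ and $(M',N',a')$ in $\Lambda_2$, by (H) there is a homeomorphism $M\to M'$ with $a\mapsto a'$, and by (L) it extends to $N\to N'$ and then to $P\to P$. For $\Lambda$ one extension suffices.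

\subsection{Localization}
An element of $G_O$ is the identity on $O$ but may move points anywhere else. If only its values on one component $N$ of $P\setminus O$ matter, it can be replaced by a homeomorphism supported near $N$.

\begin{lemma}\label{lem:local}
Let $O\neq\emptyset$ be open in $P$, $N$ a component of $P\setminus O$, $W\supset N$ open, and $g\in G_O$. There is $g'\in H(P)$ with $g'=g$ on $N$, $g'=1$ off $W$, and $\|g'\|\le\|g\|$.
\end{lemma}

\begin{proof}
In the compact space $P\setminus O$ each component is the intersection of the relatively clopen sets containing it. So, by compactness, there is a relatively clopen $Q\subset P\setminus O$ with $N\subset Q\subset W$.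

Every component $C$ of $P\setminus O$ meets $\operatorname{cl}O$. Otherwise, as before, there is a relatively clopen $Q'\subset P\setminus O$ with $C\subset Q'\subset P\setminus\operatorname{cl}O$. Then $Q'$ is closed in $P$, and it is open in the open set $P\setminus\operatorname{cl}O$, hence in $P$. Since $\emptyset\ne Q'\neq P$, this contradicts the connectedness of $P$. By (a), applied with $O$ for $U$, $g$ maps each component of $P\setminus O$ onto itself. As $Q$ is a union of components, $g(Q)=Q$.

Let $g'=g$ on $Q$ and $g'=1$ on $P\setminus Q$. This is a bijection, equal to $1$ off $W$, with $\sup_xd(g'(x),x)\le\|g\|$. For continuity, note that $P\setminus Q=O\cup\bigl((P\setminus O)\setminus Q\bigr)$ and that $(P\setminus O)\setminus Q$ is closed. Hence $Q\cap\operatorname{cl}(P\setminus Q)\subset\operatorname{cl}O$, where $g=1$. So $g'$ is given by two continuous maps on the closed sets $Q$ and $\operatorname{cl}(P\setminus Q)$ that agree on their intersection. A continuous bijection of the compact space $P$ is a homeomorphism.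
\end{proof}

\subsection{The uniform statement}

\begin{lemma}\label{lem:C}
Let $M\subsetneq N\subsetneq P$ be nondegenerate subcontinua, $p\in M$ and $\varepsilon>0$. There is $\delta>0$ such that for every $b\in M$ with $d(p,b)<\delta$, every open $W\supset N$ and every $\eta>0$ there is $h\in H(P)$ with
\[
h=1\text{ off }W,\qquad \|h\|<\varepsilon,\qquad d(h(p),b)<\eta .
\]
\end{lemma}

The point is that $\delta$ depends neither on $W$ nor on $\eta$; later $W$ will be chosen last, after $\eta$. The larger continuum $N$ makes this possible. We use an open set $O$ that touches $N$ at a single point off $M$ and has $N$ as a component of its complement. Since $\operatorname{cl}O$ misses $M$, (c) applies throughout $M$ and Lemma~\ref{lem:pieces} provides small elements of $G_O$. Since $N$ is a component of $P\setminus O$, Lemma~\ref{lem:local} shrinks their supports to any neighborhood of $N$ at no cost in size.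

\begin{proof}
Call $a\in M$ \emph{$\varepsilon$-good} if the statement holds with $a$ in place of $p$, for this $\varepsilon$ and some $\delta$.

\emph{Step 1: for each $\varepsilon>0$ the $\varepsilon$-good points are dense in $M$.} Choose $y\in N\setminus M$ and let $O$ be given by Lemma~\ref{lem:touch}(ii) for $X=N$: thus $N\cap\operatorname{cl}O=\{y\}$ and $N$ is a component of $P\setminus O$. Then $M\cap\operatorname{cl}O=\emptyset$. Let $A\neq\emptyset$ be open in $M$. Lemma~\ref{lem:pieces}, with $O$, $M$, $A$ and $\{g\in G_O:\|g\|<\varepsilon\}$ for $U$, $T$, $R$ and $\mathcal O^*$, gives a set $S\subset A$, nonmeager in $M$, such that any $a,b'\in S$ satisfy $b'=g(a)$ for some $g\in G_O$ with $\|g\|<\varepsilon$. Since $S$ is not nowhere dense, it is dense in some nonempty open subset of $M$, and, as $S\subset A$, also in the nonempty intersection $R'$ of that set with $A$. Pick $a\in S\cap R'$ and $\delta>0$ such that all points of $M$ at distance less than $\delta$ from $a$ lie in $R'$.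

Let $b\in M$ with $d(a,b)<\delta$, let $W\supset N$ be open and $\eta>0$. Then $b\in R'$, so there is $b'\in S$ with $d(b',b)<\eta$. Let $g\in G_O$ with $\|g\|<\varepsilon$ and $g(a)=b'$. Lemma~\ref{lem:local} gives $h\in H(P)$ with $h=1$ off $W$, $\|h\|\le\|g\|<\varepsilon$ and $h(a)=g(a)=b'$. So $a\in A$ is $\varepsilon$-good.

\emph{Step 2: every $p\in M$ is $\varepsilon$-good.} By (Eff) on $\Lambda_2$, the triples $(\Theta(M),\Theta(N),\Theta(p))$ with $\|\Theta\|<\varepsilon/3$ fill a neighborhood of $(M,N,p)$ in $\Lambda_2$. By Step 1 this neighborhood contains $(M,N,a)$ for some $(\varepsilon/3)$-good $a\in M$. So there is $\Theta\in H(P)$ with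
\[
\|\Theta\|<\varepsilon/3,\quad \Theta(M)=M,\quad \Theta(N)=N,\quad \Theta(p)=a .
\]
Let $\delta_a$ be a constant for $a$ and $\varepsilon/3$, and choose $\delta>0$ such that $d(b,p)<\delta$ implies $d(\Theta(b),a)<\delta_a$. Let $b\in M$ with $d(b,p)<\delta$, and let $W\supset N$ open and $\eta>0$ be given. Now $\Theta(b)\in M$ and $\Theta(W)\supset N$, so there is $h_1\in H(P)$ with $h_1=1$ off $\Theta(W)$, $\|h_1\|<\varepsilon/3$, and $h_1(a)$ so near $\Theta(b)$ that $d(\Theta^{-1}h_1(a),b)<\eta$. Put $h=\Theta^{-1}h_1\Theta$. Then $h=1$ off $W$, $\|h\|\le\|\Theta^{-1}\|+\|h_1\|+\|\Theta\|<\varepsilon$, and $h(p)=\Theta^{-1}h_1(a)$ is within $\eta$ of $b$.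
\end{proof}

\section{Squeezing the motion into a composant}\label{sec:squeeze}

If a nondegenerate continuum $M$ misses $\operatorname{cl}U$, then so does some $N\supsetneq M$, and Lemma~\ref{lem:C} with $W=P\setminus\operatorname{cl}U$ provides small elements of $G_U$ at once. For an admissible pair every $N\supset M$ meets $\operatorname{cl}U$. What misses $\operatorname{cl}U$ is $K_t(p)$ for $p\in E$ and $t<m$. So we conjugate the homeomorphisms of Lemma~\ref{lem:C} by a homeomorphism $\Psi$ that squeezes $N$ onto such a $K_t(p)$ and fixes $p$.

The conjugate must be $\varepsilon$-small and must bring $p$ within $\eta$ of $b$. For the first requirement $\Psi$ should move points of $N$ by a fraction of $\varepsilon$; for the second, $\Psi$ should move $b$ by less than $\eta$. Here $\eta$ is arbitrary, while $N$ must be fixed before $\eta$, because the constant $\delta$ depends on $N$. So $\Psi$ must be much more accurate on $M$ than on $N$. A retraction of $P$ onto $M$ has exactly this property, being the identity on $M$ and nearly the identity on a continuum $N$ close to $M$; and (IS) lets us approximate it on $N$, to within any $\kappa>0$, by a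 homeomorphism $N\to M$.

\begin{lemma}\label{lem:D}
Let $(U,M)$ be an admissible pair, $p\in E$ and $\varepsilon>0$. There is $\delta=\delta(p,\varepsilon)>0$ such that for every $b\in M$ with $d(p,b)<\delta$ and every $\eta>0$ there is $h\in G$ with $\|h\|<\varepsilon$ and $d(h(p),b)<\eta$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:E}(iv), $M\neq P$. Let $r:P\to M$ be a retraction, by (R). Since $r=1$ on $M$, the set of $x$ with $d(r(x),x)<\varepsilon/8$ is an open set containing $M$. Since $K_s(p)\to M$ as $s$ decreases to $m$, it contains $N=K_s(p)$ for some $s\in(m,\omega(P))$; then $M\subsetneq N\subsetneq P$. Let $\delta$ be given by Lemma~\ref{lem:C} for $M,N,p$ and $\varepsilon/8$. Let $b\in M$ with $d(p,b)<\delta$; we may assume $0<\eta\le\varepsilon/8$.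

\emph{From $M$ to $K_t(p)$.} As $t$ increases to $m$, $(K_t(p),p)\to(M,p)$ in $\Lambda$. By (Eff) on $\Lambda$ there are $t\in(0,m)$ and $\Theta\in H(P)$ with
\[
\|\Theta\|<\eta/4,\qquad \Theta(M)=K:=K_t(p),\qquad \Theta(p)=p .
\]

\emph{From $N$ to $M$.} By (Eff) for $H(M)$ acting on $M$, choose $\kappa\in(0,\eta/8)$ such that every $z\in M$ with $d(z,p)<\kappa$ is carried to $p$ by some $g\in H(M)$ moving all points of $M$ by less than $\eta/8$. (The set of such $g$ is a symmetric neighborhood of $1$, so we may carry $z$ to $p$ rather than $p$ to $z$.) The map $r|_N:N\to M$ is a surjection onto a chainable continuum. Let $\varphi:N\to M$ be any homeomorphism, by (H). Then (IS) applied to $f_1=r|_N$ and $f_2=\varphi$ gives a homeomorphism $k$ of $N$ such that $\theta_0=\varphi k:N\to M$ satisfies $d(\theta_0(x),r(x))<\kappa$ on $N$. Since $r(p)=p$, $d(\theta_0(p),p)<\kappa$. Take $g$ as above with $g\theta_0(p)=p$, and let $\theta=g\theta_0:N\to M$. Then $\theta(p)=p$. As $r(b)=b$,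
\[
d(\theta(b),b)<\tfrac{\eta}{8}+\kappa<\tfrac{\eta}{4},
\]
and for $x\in N$
\[
d(\theta(x),x)<\tfrac{\eta}{8}+\kappa+\tfrac{\varepsilon}{8}<\tfrac{\varepsilon}{8}+\tfrac{\eta}{4}\le\tfrac{5\varepsilon}{32}.
\]
By (L), $\theta$ extends to some $\Phi\in H(P)$.

\emph{Conjugation.} Let $\Psi=\Theta\Phi$. Then $\Psi(N)=K$, $\Psi(p)=p$, $d(\Psi(b),b)<\eta/2$, and $d(\Psi(x),x)<\frac{5\varepsilon}{32}+\frac{\eta}{4}\le\frac{6\varepsilon}{32}<\frac{\varepsilon}{4}$ for $x\in N$. As $K\subset C(p)$ and $p\in E$, we have $K\cap\operatorname{cl}U=\emptyset$. So there is an open $W\supset N$ with $\Psi(W)\cap\operatorname{cl}U=\emptyset$ and $d(\Psi(x),x)<\varepsilon/4$ for $x\in W$. By the choice of $\delta$ there is $h_1\in H(P)$ with $h_1=1$ off $W$, $\|h_1\|<\varepsilon/8$, and $h_1(p)$ so near $b$ that $d(\Psi h_1(p),\Psi(b))<\eta/2$. Put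
\[
h=\Psi h_1\Psi^{-1}.
\]
Then $h=1$ off $\Psi(W)$, so $h\in G$. Since $\Psi(p)=p$, the point $h(p)=\Psi h_1(p)$ has distance less than $\eta/2+\eta/2=\eta$ from $b$. Finally, let $x=\Psi(w)$ with $w\in W$. As $h_1$ is the identity off $W$, $h_1(w)\in W$, and
\[
d(h(x),x)\le d(\Psi(h_1(w)),h_1(w))+d(h_1(w),w)+d(w,\Psi(w))<\tfrac{\varepsilon}{4}+\tfrac{\varepsilon}{8}+\tfrac{\varepsilon}{4}=\tfrac{5\varepsilon}{8}.
\]
Hence $\|h\|<\varepsilon$.
\end{proof}

\section{The orbits of $G_U$}\label{sec:orbits}

\begin{proposition}\label{prop:trans}
If $(U,M)$ is an admissible pair, then $G$ is transitive on $E$.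
\end{proposition}

\begin{proof}
Let $p,q\in E$. We move $p$ and $q$ alternately toward each other, by elements of $G$ so small that the products converge. Smallness must be measured in the complete metric $\varrho$. For $f\in G$ and $n\ge1$ let $\varepsilon(f,n)>0$ be such that
\[
h\in G,\ \|h\|<\varepsilon(f,n)\quad\Longrightarrow\quad\varrho(hf,f)<2^{-n}.
\]
Such a number exists, because $\varrho(hf,f)=\|h\|+\sup_xd(f^{-1}h^{-1}(x),f^{-1}(x))$ and $f^{-1}$ is uniformly continuous.

With $\delta(\cdot,\cdot)$ from Lemma~\ref{lem:D}, we construct $f_n,g_n\in G$, $n\ge0$, such that the points $p_n=f_n(p)$ and $q_n=g_n(q)$, which lie in $E$ by Lemma~\ref{lem:E}(ii), satisfy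
\[
(*)_n\qquad d(p_n,q_n)<\delta\bigl(q_n,\varepsilon(g_n,n+1)\bigr).
\]
Let $g_0=1$. As $Gp$ is dense in $M$ by Lemma~\ref{lem:E}(iii), there is $f_0\in G$ for which $(*)_0$ holds.

Let $(*)_n$ hold. Lemma~\ref{lem:D} at the point $q_n$ with $b=p_n$ gives $h\in G$ with $\|h\|<\varepsilon(g_n,n+1)$ and
\[
d(h(q_n),p_n)<\min\bigl\{\delta(p_n,\varepsilon(f_n,n+1)),\,2^{-n}\bigr\}.
\]
Put $g_{n+1}=hg_n$, so $q_{n+1}=h(q_n)$. Now Lemma~\ref{lem:D} at the point $p_n$ with $b=q_{n+1}$ gives $h'\in G$ with $\|h'\|<\varepsilon(f_n,n+1)$ and
\[
d(h'(p_n),q_{n+1})<\min\bigl\{\delta(q_{n+1},\varepsilon(g_{n+1},n+2)),\,2^{-n}\bigr\}.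
\]
Put $f_{n+1}=h'f_n$, so $p_{n+1}=h'(p_n)$. Then $(*)_{n+1}$ holds.

By construction $\varrho(g_{n+1},g_n)<2^{-n-1}$ and $\varrho(f_{n+1},f_n)<2^{-n-1}$. So both sequences are $\varrho$-Cauchy, and $f_n\to f$, $g_n\to g$ in the closed subgroup $G$. Since $d(p_{n+1},q_{n+1})<2^{-n}$, we get $f(p)=g(q)$. Hence $g^{-1}f\in G$ carries $p$ to $q$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
\emph{Necessity} is fact (b); here is the argument from (a). Let $h\in G_U$ with $h(p)=q$, and suppose that some $y\in\operatorname{cl}U$ lies in the composant of $p$ in $M$. A proper subcontinuum $K$ of $M$ containing $p$ and $y$ satisfies $h(K)=K$ by (a). So $q=h(p)\in K$, contrary to the irreducibility of $M$ between $p$ and $q$. For the composant of $q$ apply this to $h^{-1}$.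

\emph{Sufficiency.} Suppose that $\operatorname{cl}U$ misses the composants of $p$ and $q$ in $M$. If $M\cap\operatorname{cl}U=\emptyset$, use (c). Otherwise $(U,M)$ is an admissible pair with $p,q\in E$, and Proposition~\ref{prop:trans} gives $h\in G_U$ with $h(p)=q$.
\end{proof}

\begin{remark}
The first part of Theorem~\ref{thm:yes} also follows from Proposition~\ref{prop:trans}: $E$ is a dense $G_\delta$ in $M$, hence not meager in $M$, so it contains more than one composant of $M$. The proof in Section~\ref{sec:yes} does not need the results (H)--(Eff).
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:orbits}]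
(i) The set of $t$ for which $K_t(p)$ meets $\operatorname{cl}U$ is closed, because $t\mapsto K_t(p)$ is continuous, and it contains $\omega(P)$. Let $s$ be its least element. Then $N(p)=K_s(p)$, and $s>0$ because $p\notin\operatorname{cl}U$. By minimality of $s$ and \eqref{eq:comp}, the composant of $p$ in $N(p)$ misses $\operatorname{cl}U$. So $(U,N(p))$ is an admissible pair with $p\in E$. By Lemma~\ref{lem:E}(ii) the orbit of $p$ is contained in $E$, and by Proposition~\ref{prop:trans} it is all of $E$, the union of the composants of $N(p)$ that miss $\operatorname{cl}U$.

(ii) By Lemma~\ref{lem:touch}(i) with $X=M$ there is a nonempty open $U$ with $M\cap\operatorname{cl}U=F$. As $F$ misses the composants of $p$ and $q$, so does $\operatorname{cl}U$, and Theorem~\ref{thm:class} applies.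
\end{proof}

\begin{thebibliography}{9}

\bibitem{stable}
\emph{Stable Homeomorphisms Of The Pseudo-Arc},
\url{https://www-cambridge-org.demo.remotlog.com/core/services/aop-cambridge-core/content/view/6919D2FE2B1C3AC8C7D208DA92FB6136/S0008414X0001511Xa.pdf/stable-homeomorphisms-of-the-pseudo-arc.pdf}

\bibitem{bing48}
Bing, 1948.

\bibitem{moise48}
Moise, 1948.

\bibitem{bing51}
Bing, 1951.

\bibitem{lehner}
G. R. Lehner, \emph{Extending homeomorphisms on the pseudo-arc}, Trans. AMS 98 (1961).

\bibitem{cornette}
J. L. Cornette, \emph{Retracts of the pseudo-arc}, Colloq. Math. 19 (1968).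

\bibitem{irwinsolecki}
T. Irwin, S. Solecki, \emph{Projective Fra\"{\i}ss\'e limits and the pseudo-arc}, Trans. AMS 358 (2006).

\bibitem{effros}
Effros, Ann. of Math. 81 (1965).

\end{thebibliography}

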